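\title{Uniqueness of Leray solutions of the Navier--Stokes equations in the critical Morrey space $\tilde M^{2,3}$}

\begin{abstract}
We prove that a finite-energy solution of the Navier--Stokes equations on $(0,T)\times\mathbb R^3$ that is continuous in time with values in $\tilde M^{2,3}$, the closure of the test functions in the Morrey space $\dot M^{2,3}$, satisfies the energy equality and is the only Leray solution with its initial value. The energy method does not apply directly, because the inequality $\|fg\|_2\le C\|f\|_{\dot M^{2,3}}\|\nabla g\|_2$ fails by a logarithm. We compare a Leray solution instead with a strong solution whose datum has been deleted on the balls where the dissipation of the difference concentrates. The Morrey condition makes the deleted energy small compared with that dissipation, and above the scale of the deleted balls the Duhamel formula and Hardy's inequality in time remove the logarithm. The argument yields a uniqueness theorem in terms of the data alone: all Leray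 solutions coincide for a short time when the datum is a small element of $\dot M^{2,3}$ plus an element of $L^2\cap L^q$, $q>3$.
\end{abstract}

\section{Introduction}\label{sec:intro}

We consider the incompressible Navier--Stokes equations on $(0,T)\times\mathbb R^3$,
\begin{equation}\label{eq:ns}
\partial_t u+u\cdot\nabla u=\Delta u-\nabla p,\qquad \operatorname{div}u=0,\qquad u(0,\cdot)=u_0 .
\end{equation}
We use the same notation for spaces of scalar functions and of vector fields. Let $0<T\le\infty$. A \emph{solution in the energy class} is a field $u\in L^\infty((0,T),L^2)\cap L^2((0,T),\dot H^1)$ that satisfies the equations in the sense of distributions for some distribution $p$. For finite $T$ the energy class is $L^\infty((0,T),L^2)\cap L^2((0,T),H^1)$. Such a field has a representative that is weakly continuous from $[0,T)$ to $L^2$ (Lemma~\ref{lem:mild}); we always use it, and its value at $t=0$ is the initial value. A \emph{Leray solution} on $(0,T)$ associated with a divergence-free $u_0\in L^2$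 is a solution in the energy class with initial value $u_0$ that satisfies the energy inequality
\begin{equation}\label{eq:leray}
\|u(t)\|_2^2+2\int_0^t\|\nabla u(s)\|_2^2\,ds\le\|u_0\|_2^2,\qquad 0<t<T .
\end{equation}

Which additional property of one solution forces every Leray solution with the same initial value to coincide with it? The equations are invariant under $u\mapsto\lambda u(\lambda^2t,\lambda x)$, so the natural conditions are those invariant under this scaling. For $1<p\le q<\infty$ the homogeneous Morrey space $\dot M^{p,q}$ consists of the $f\in L^p_{\mathrm{loc}}(\mathbb R^3)$ with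
\[
\|f\|_{\dot M^{p,q}}=\sup_{x\in\mathbb R^3,\ R>0}R^{3/q-3/p}\Big(\int_{B(x,R)}|f|^p\,dy\Big)^{1/p}<\infty .
\]
It scales like $L^q$, that is, $\|f(\lambda\,\cdot)\|_{\dot M^{p,q}}=\lambda^{-3/q}\|f\|_{\dot M^{p,q}}$, and it contains $L^q$ by H\"older's inequality. Theorem~9 of \cite{source} states the following. Let $T<\infty$ and let $u$ be a solution in the energy class on $(0,T)$ with divergence-free initial value $u_0\in L^2$. If $u\in L^\sigma((0,T),\dot M^{2,3/r})$ for some $r\in(0,1)$ with $2/\sigma=1-r$, then $u$ satisfies \eqref{eq:leray} and is the unique Leray solution associated with $u_0$ on $(0,T)$. The relation $2/\sigma=1-r$ is exactly invariance under the scaling.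

The limit case $r=1$, $\sigma=\infty$ is not included. The space is then $\dot M^{2,3}$, with
\[
\|f\|_{\dot M^{2,3}}=\sup_{x,R}R^{-1/2}\|f\|_{L^2(B(x,R))} :
\]
the energy of $f$ in a ball of radius $R$ is at most a constant times $R$. The function $|x|^{-1}$ belongs to $\dot M^{2,3}$, since its energy in any ball of radius $R$ is at most its energy $4\pi R$ in the ball centered at $0$, and it does not belong to $L^3$. Let $\tilde M^{2,3}$ be the closure of $C_c^\infty(\mathbb R^3)$ in $\dot M^{2,3}$; it contains $L^3$, in which test functions are dense. The problem, posed in \cite{source}, is whether the conclusion of Theorem~9 holds when its integrability condition is replaced by $u\in C([0,T],\tilde M^{2,3})$. The answer is yes.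

\begin{theorem}\label{thm:main}
Let $u_0\in L^2$, $\operatorname{div}u_0=0$, $T<\infty$, and let $u$ be a solution of \eqref{eq:ns} on $(0,T)$ with initial value $u_0$ such that
\[
u\in L^\infty((0,T),L^2)\cap L^2((0,T),H^1)\cap C([0,T],\tilde M^{2,3}).
\]
Then $\|u(t)\|_2^2+2\int_s^t\|\nabla u\|_2^2\,dt'=\|u(s)\|_2^2$ for $0\le s<t<T$, and every Leray solution on $(0,T)$ associated with $u_0$ equals $u$.
\end{theorem}

The uniqueness rests on a statement about the data only.

\begin{theorem}\label{thm:data}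
There is an absolute constant $\varepsilon_0>0$ such that the following holds. Let $u_0\in L^2$, $\operatorname{div}u_0=0$, and $u_0=\alpha+\beta$ with $\|\alpha\|_{\dot M^{2,3}}\le\varepsilon_0$ and $\beta\in L^2\cap L^q$, $3<q<\infty$. Then there are $\tau>0$, depending only on $q$ and on an upper bound for $\|\beta\|_q$ (any $\tau<\infty$ is allowed if $\beta=0$), and a Leray solution $U$ on $(0,\tau)$ with data $u_0$, with energy equality, $U\in C([0,\tau),L^2)$ and $\sup_t\sqrt t\,\|U(t)\|_\infty<\infty$, such that every Leray solution on $(0,T)$ associated with $u_0$ equals $U$ on $(0,\min(T,\tau))$.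
\end{theorem}

\begin{corollary}\label{cor:small}
If $u_0\in L^2$, $\operatorname{div}u_0=0$ and $\|u_0\|_{\dot M^{2,3}}\le\varepsilon_0$, there is exactly one Leray solution on $(0,\infty)$ associated with $u_0$, and it is bounded on $(t_0,\infty)\times\mathbb R^3$ for every $t_0>0$.
\end{corollary}

\begin{corollary}\label{cor:split}
Fix $3<q<\infty$. Let $u$ be a Leray solution on $(0,T)$ whose weakly continuous representative satisfies, for every $t\in[0,T)$, $u(t)=\alpha_t+\beta_t$ with $\|\alpha_t\|_{\dot M^{2,3}}\le\varepsilon_0$, $\beta_t\in L^2\cap L^q$ and $\sup_t\|\beta_t\|_q<\infty$. Then $u$ is the unique Leray solution on $(0,T)$ with its data.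
\end{corollary}

Section~\ref{sec:idea} shows where the energy method fails and presents the two ideas of the proof in model cases. Section~\ref{sec:tools} collects the tools, Section~\ref{sec:energy} proves the energy equality, and Section~\ref{sec:strong} constructs strong solutions with a pointwise weight. Theorem~\ref{thm:data} is proved in Section~\ref{sec:data}, and the other statements are deduced from it in Section~\ref{sec:conseq}.

\medskip\noindent\textbf{Notation.} The letter $C$ denotes absolute constants that change from line to line. We write $(f\otimes g)_{ij}=f_ig_j$, $(\operatorname{div}F)_j=\sum_i\partial_iF_{ij}$ and $F:\nabla g=\sum_{i,j}F_{ij}\partial_ig_j$; repeated indices are summed. For $u\in H^1$ with $\operatorname{div}u=0$ we have $u\cdot\nabla u=\operatorname{div}(u\otimes u)$. The symbol $\|\cdot\|_{L^2L^2}$ is the space-time $L^2$ norm over the time interval under consideration, $\langle\cdot,\cdot\rangle$ is the pairing in $x$, $a\wedge b=\min(a,b)$, and suprema of measurable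 functions of $t$ or $(x,t)$ are essential suprema. We fix a radial $\varphi\in C_c^\infty(B(0,1/2))$ with $\varphi\ge0$, $\int\varphi=1$, and put $\varphi_R=R^{-3}\varphi(\cdot/R)$. The Leray projector $\mathbb P$ is the Fourier multiplier with matrix $I-|\xi|^{-2}\xi\otimes\xi$.

\section{The obstruction and the idea}\label{sec:idea}

\subsection{The energy method loses a logarithm}

Let $v$ be a Leray solution, $u$ a second solution with the same data, and $w=v-u$. Combining the energy inequality for $v$, the energy equality for $u$ and the evolution of $\langle v,u\rangle$ leads, when $u$ is regular enough (Lemma~\ref{lem:relative}), to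
\begin{equation}\label{eq:formal}
\|w(t)\|_2^2+2\int_0^t\|\nabla w\|_2^2\,ds\le2\int_0^t\!\!\int|u||w||\nabla w|\,dx\,ds .
\end{equation}
Suppose that a norm $\|\cdot\|_X$ satisfies the multiplier inequality $\|fg\|_2\le C\|f\|_X\|\nabla g\|_2$, and that $u=\alpha+\beta$ with $\alpha$ small in $X$ uniformly in time and $\beta$ bounded. Then the right side of \eqref{eq:formal} is at most $(2C\sup\|\alpha\|_X+1)\int_0^t\|\nabla w\|_2^2+\|\beta\|_\infty^2\int_0^t\|w\|_2^2$, and Gronwall's lemma gives $w=0$. For $X=L^3$ the multiplier inequality follows from H\"older's inequality and the Sobolev embedding $\dot H^1\subset L^6$. A solution in $C([0,T],\tilde M^{2,3})$ has such a splitting with $X=\dot M^{2,3}$, so one guesses that uniqueness holds. But for this norm the multiplier inequality is false.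

\begin{example}\label{ex:tube}
Write $x=(x',x_3)$, let $0<\delta<1/2$, and let $f_\delta$ be $\delta^{-1}$ times the indicator function of the tube $\{|x'|<\delta,\ |x_3|<1\}$. A ball of radius $R$ meets the tube in a set of volume at most $2\pi\delta^2R$, so $\|f_\delta\|_{\dot M^{2,3}}^2\le2\pi$; also $f_\delta\in L^3\subset\tilde M^{2,3}$. Let $\chi\in C_c^\infty(\mathbb R)$ equal $1$ on $[-1,1]$, and let $g_\delta(x)=\chi(x_3)\log(1/\max(|x'|,\delta))$ for $|x'|<1$ and $g_\delta=0$ otherwise. Then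
\[
\|f_\delta g_\delta\|_2^2=2\pi\log^2\frac1\delta,\qquad
\|\nabla g_\delta\|_2^2\le2\pi\|\chi\|_2^2\log\frac1\delta+\|\chi'\|_2^2\int_{|x'|<1}\log^2|x'|\,dx' .
\]
Hence $\|f_\delta g_\delta\|_2^2\ge c\log(1/\delta)\,\|f_\delta\|^2_{\dot M^{2,3}}\|\nabla g_\delta\|_2^2$ with $c>0$ independent of $\delta$.
\end{example}

The solution $U$ of Theorem~\ref{thm:data} will satisfy $|U|\le C\varepsilon t^{-1/2}$ and a Morrey bound of size $C\varepsilon$. These two bounds do not exclude that $U(t)$ looks like $\varepsilon f_{\sqrt t}$, so an inequality at fixed time loses a factor $\log(1/t)$, which cannot be absorbed as $t\to0$. The proof must use that $w$ is not an arbitrary function: it solves an equation and vanishes at $t=0$.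

\subsection{First model: Hardy's inequality in time}\label{ssec:model1}

Let $U$ and $v$ have the same data, $|U|\le\varepsilon t^{-1/2}$, $w=v-U$, and $D=\int_0^T\|\nabla w\|_2^2\,dt$. Assume that \eqref{eq:formal} holds with $u=U$, and assume in this model that $|w|\le\kappa t^{-1/2}$, with $\varepsilon$ and $\kappa$ small. We split $w$ at the parabolic scale: $b(t)=\varphi_{\sqrt t}*w(t)$.

The oscillation $w-b$ is controlled by the gradient: since $\|w-w(\cdot-h)\|_2\le|h|\,\|\nabla w\|_2$, we have $t^{-1/2}\|w(t)-b(t)\|_2\le\|\nabla w(t)\|_2$. The average $b$ is controlled by the equation. Put $S=v\otimes v-U\otimes U=w\otimes w+U\otimes w+w\otimes U$ and let $K_t$ be the kernel of $e^{t\Delta}\mathbb P\operatorname{div}$. Since $w(0)=0$, the Duhamel formula has no linear term: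
\[
b(t)=-\int_0^t(\varphi_{\sqrt t}*K_{t-s})*S(s)\,ds .
\]
By \eqref{eq:kernelR} below, $\|\varphi_{\sqrt t}*K_{t-s}\|_1\le C\int(\sqrt t+|x|)^{-4}dx=Ct^{-1/2}$ uniformly in $s$. Hence
\[
t^{-1/2}\|b(t)\|_2\le \frac Ct\int_0^t\|S(s)\|_2\,ds\le\frac{C(\kappa+2\varepsilon)}t\int_0^ts^{-1/2}\|w(s)\|_2\,ds .
\]
For $0<\eta\le1/4$ the quantity $N_\eta=\|t^{\eta-1/2}w\|_{L^2L^2}$ is finite because $w\in L^\infty L^2$, and Hardy's inequality \eqref{eq:hardy} gives $N_\eta\le T^\eta D^{1/2}+C(\kappa+2\varepsilon)N_\eta$. Absorbing and letting $\eta\to0$, we find $\|t^{-1/2}w\|_{L^2L^2}\le2D^{1/2}$. Thus $\|\,|U||w|\,\|_{L^2L^2}\le2\varepsilon D^{1/2}$ with no logarithm, \eqref{eq:formal} gives $D\le2\varepsilon D$, and $D=0$.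

The condition $w(0)=0$ is essential: for $w=e^{t\Delta}w_0$ with $w_0\ne0$ the norm $\|t^{-1/2}w\|_{L^2L^2}$ is infinite. The assumed pointwise bound on $w$ is not available for a Leray solution. What survives is a pointwise bound on the averages: $R\,|\varphi_R*w(x,t)|\le C\kappa^2$ for $t\le R^2$, provided that the scale-invariant dissipation $R'^{-1}\int_0^{R'^2}\!\int_{B(x,R')}|\nabla w|^2$ is at most $\kappa^2$ for all $R'\ge R$ (Lemma~\ref{lem:avg}). Balls on which this dissipation exceeds $\kappa^2$ will be called \emph{bad}.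

\subsection{Second model: the cost of one bad ball}\label{ssec:model2}

Let $\|u_0\|_{\dot M^{2,3}}\le\varepsilon$ and let $B=B(x_0,R)$ be a bad ball, so that $\kappa^2R<D$. Below the scale $R$ we know nothing about $w$ near $x_0$ except the size of its gradient. We therefore remove the singularity of the coefficient there: let $z$ be the strong solution with datum $z_0=\mathbb P(\mathbf 1_{B^c}u_0)$. The deleted part has energy
\[
\|u_0-z_0\|_2^2=\|\mathbb P(\mathbf 1_Bu_0)\|_2^2\le\varepsilon^2R<\varepsilon^2\kappa^{-2}D,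
\]
a small fraction of the quantity $D$ that we want to show is zero. Inside $B$ the new datum is bounded by $C\varepsilon/\operatorname{dist}(x,B^c)$ (Lemma~\ref{lem:trunc}), and $z$ keeps this bound for all times (Lemma~\ref{lem:strong}). Near $x_0$ the coefficient is then $O(\varepsilon/R)$ even for $t\ll R^2$, so it suffices to average $w$ at scale $R$ instead of $\sqrt t$. This is where the exponents of $\dot M^{2,3}$ enter: the energy of the datum in a ball and the dissipation threshold of a bad ball are both linear in the radius, so the estimate adds up over a disjoint family of bad balls.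

In the proof of Theorem~\ref{thm:data} the two models are combined through one length scale $\ell(x,t)=\sqrt t+d(x)$, where $d$ is a Lipschitz majorant of the bad radius. It bounds the coefficient, $|z|\le C\varepsilon/\ell$, and it is a scale at which the averages of $w$ are small, $|b|\le C\kappa^2/\ell$.

\section{Tools}\label{sec:tools}

\subsection{The Leray projector and the mild form}

The operator $\mathbb P$ is the orthogonal projection of $L^2$ onto the divergence-free fields. It has norm $1$ on every $H^s$ and, by Calder\'on--Zygmund theory, is bounded on $L^q$ for $1<q<\infty$. If $g\in L^2$ vanishes on an open set $O$, then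
\begin{equation}\label{eq:offsupp}
|\mathbb Pg(x)|\le C\int|x-y|^{-3}|g(y)|\,dy\qquad\text{for a.e. }x\in O .
\end{equation}
Indeed, for compactly supported $g$ we have $\mathbb Pg=g+\nabla\operatorname{div}(\Phi*g)$ with $\Phi=(4\pi|x|)^{-1}$, and on $O$ one differentiates under the integral; general $g$ follow by truncation, since $|x|^{-3}$ is square integrable away from $0$.

\begin{lemma}\label{lem:mild}
Let $T<\infty$ and let $v$ be a solution in the energy class on $(0,T)$. Then
\begin{equation}\label{eq:proj}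
\partial_tv=\Delta v-\mathbb P\operatorname{div}(v\otimes v)\in L^\infty((0,T),H^{-3})\cap L^{4/3}((0,T),H^{-1}).
\end{equation}
After modification on a null set of times, $v$ is Lipschitz from $[0,T)$ to $H^{-3}$, weakly continuous from $[0,T)$ to $L^2$, and
\begin{equation}\label{eq:mild}
v(t)=e^{t\Delta}v(0)-\int_0^te^{(t-s)\Delta}\mathbb P\operatorname{div}(v\otimes v)\,ds,\qquad0\le t<T .
\end{equation}
If \eqref{eq:leray} holds for a.e.\ $t$, this representative satisfies it for every $t$. Conversely, a divergence-free field in the energy class that satisfies the equation in \eqref{eq:proj} is a solution.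
\end{lemma}

\begin{proof}
We have $v\otimes v\in L^\infty L^1\subset L^\infty H^{-2}$. Let $\pi\in L^\infty H^{-2}$ be defined by $\hat\pi=-|\xi|^{-2}\xi_i\xi_j\,\widehat{v_iv_j}$; then $\mathbb P\operatorname{div}(v\otimes v)=\operatorname{div}(v\otimes v)+\nabla\pi$. This gives the converse statement, with $p=\pi$. For a solution with pressure $p$, the field $G=\partial_tv-\Delta v+\mathbb P\operatorname{div}(v\otimes v)=\nabla(\pi-p)$ is divergence free and curl free, so $\Delta G=0$. For $\theta\in C_c^\infty(0,T)$, the field $G_\theta$ obtained by testing $G$ against $\theta$ in time belongs to $H^{-3}$ and is harmonic. Its Fourier transform is a locally square integrable function supported at $0$, so $G_\theta=0$. Thus $G=0$ and $\partial_tv\in L^\infty H^{-3}$. The inequality $\|v\|_4\le C\|v\|_2^{1/4}\|\nabla v\|_2^{3/4}$ gives $v\otimes v\in L^{4/3}L^2$, hence $\partial_tv\in L^{4/3}H^{-1}$.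

Take the representative that is Lipschitz into $H^{-3}$. Every $t$ is a limit of times $t_n$ with $\|v(t_n)\|_2\le\|v\|_{L^\infty L^2}$, so $v(t)$ obeys the same bound, and weak continuity follows from the density of $H^3$ in $L^2$. The same approximation and the weak lower semicontinuity of the norm extend \eqref{eq:leray} to all $t$. Finally $s\mapsto e^{(t-s)\Delta}v(s)$ is Lipschitz from $[0,t]$ to $H^{-3}$ with derivative $e^{(t-s)\Delta}(\partial_sv-\Delta v)$; integrating gives \eqref{eq:mild}.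
\end{proof}

The restriction of a Leray solution to a shorter interval is a Leray solution, so in uniqueness proofs we may take $T$ finite. The inequality \eqref{eq:leray} compares time $t$ with time $0$ only. It can be restarted at a time where equality is known.

\begin{lemma}\label{lem:restart}
Let $v$ be a Leray solution on $(0,T)$ and let $t_1\in(0,T)$ be a time at which \eqref{eq:leray} is an equality. Then $v(\cdot+t_1)$ is a Leray solution on $(0,T-t_1)$ associated with $v(t_1)$.
\end{lemma}

\begin{proof}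
Subtract the equality at $t_1$ from \eqref{eq:leray} at $t>t_1$; $v(t_1)$ is divergence free by weak continuity.
\end{proof}

\subsection{Heat flow and kernels}

Let $f\in L^2$, $F\in L^2((s_0,t_0),L^2)$ and $Y(t)=\int_{s_0}^te^{(t-s)\Delta}\mathbb P\operatorname{div}F\,ds$. Then
\begin{equation}\label{eq:heat}
\|\nabla e^{t\Delta}f\|_{L^2L^2}\le\|f\|_2,\qquad\|\nabla Y\|_{L^2L^2}\le\|F\|_{L^2L^2},\qquad Y\in C([s_0,t_0],L^2).
\end{equation}
All three follow from Plancherel's theorem. The first uses $\int_0^\infty|\xi|^2e^{-2t|\xi|^2}dt=\frac12$. The second uses $|\xi||\hat Y(t,\xi)|\le\int_{s_0}^t|\xi|^2e^{-(t-s)|\xi|^2}|\hat F(s,\xi)|\,ds$ and Young's inequality in time, as $|\xi|^2e^{-t|\xi|^2}$ has $L^1(dt)$ norm $1$. The third uses dominated convergence with $|\hat Y(t,\xi)|^2\le\int_{s_0}^{t_0}|\hat F(s,\xi)|^2ds$. The same three computations, with one more factor $|\xi|$, show \emph{maximal regularity}: if $f\in H^1$, $k\in L^2((s_0,t_0),L^2)$ and $t_0<\infty$, then $Y=e^{(t-s_0)\Delta}f+\int_{s_0}^te^{(t-s)\Delta}k\,ds$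 belongs to $C([s_0,t_0],H^1)\cap L^2H^2$ and $\partial_tY=\Delta Y+k\in L^2L^2$.

The heat kernel $\Gamma_t$ satisfies $\Gamma_t(x)\le Ct^{1/2}(\sqrt t+|x|)^{-4}$, $|\nabla\Gamma_t(x)|\le C(\sqrt t+|x|)^{-4}$ and $|\nabla^3\Gamma_t(x)|\le C(\sqrt t+|x|)^{-6}$, by scaling and rapid decay. Since $|\xi|^{-2}e^{-t|\xi|^2}=\int_t^\infty e^{-s|\xi|^2}ds$, the kernel $K_t$ of $e^{t\Delta}\mathbb P\operatorname{div}$ is given by
\[
(K_t*F)_j=\partial_k\Gamma_t*F_{kj}+\Big(\int_t^\infty\partial_j\partial_k\partial_l\Gamma_s\,ds\Big)*F_{kl},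
\]
and $\int_t^\infty(\sqrt s+|x|)^{-6}ds\le2\int_{\sqrt t}^\infty(\theta+|x|)^{-5}d\theta=\frac12(\sqrt t+|x|)^{-4}$. Therefore
\begin{equation}\label{eq:kernel}
|K_t(x)|\le C(\sqrt t+|x|)^{-4},\qquad\|K_t\|_1\le Ct^{-1/2}.
\end{equation}
Averaging at scale $R$ removes the singularity in time: for all $t,R>0$,
\begin{equation}\label{eq:kernelR}
|\varphi_R*K_t(x)|\le C(R+|x|)^{-4}.
\end{equation}
For $|x|\ge R$ this follows from \eqref{eq:kernel}, since $|x-y|\ge|x|/2\ge(R+|x|)/4$ when $|y|<R/2$. For $|x|<R$ the left side is at most $C\int|\xi||\hat\varphi(R\xi)|\,d\xi=CR^{-4}$.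

\subsection{Dyadic sums and the local Morrey norm}

Let $\nu\ge0$ be a measure on $\mathbb R^3$, $x\in\mathbb R^3$, $\lambda>0$, and suppose $\nu(B(x,R))\le AR^3$ for all $R\ge\lambda$. Then
\begin{equation}\label{eq:dyadic}
\int\frac{d\nu(y)}{(\lambda+|x-y|)^m}\le CA\lambda^{3-m},\qquad m=4,5,
\end{equation}
because the weight is at most $(2^{j-1}\lambda)^{-m}$ on $B(x,\lambda)$ for $j=0$ and on $B(x,2^j\lambda)\setminus B(x,2^{j-1}\lambda)$ for $j\ge1$, and $\sum_j2^{(3-m)j}\le2$.

The part $\beta\in L^q$ of the datum is small in the Morrey sense only on small balls, so we localize the norm. For a fixed $R_*>0$ put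
\[
\|f\|_*=\sup_{x,\ 0<R\le R_*}R^{-1/2}\|f\|_{L^2(B(x,R))} .
\]
Let $\|f\|_*\le A$ and $0<\lambda\le2R_*$. For $R\ge\lambda$, covering $B(x,R)$ by $C(R/\lambda)^3$ balls of radius $\lambda/2$ gives $\int_{B(x,R)}|f|^2\le CA^2\lambda^{-2}R^3$, and then Cauchy--Schwarz gives $\int_{B(x,R)}|f|\le CA\lambda^{-1}R^3$. By \eqref{eq:dyadic}, for $0<\lambda\le 2R_*$,
\begin{equation}\label{eq:morrey}
\int\frac{|f(y)|^2\,dy}{(\lambda+|x-y|)^m}\le CA^2\lambda^{1-m}\quad(m=4,5),\qquad\int\frac{|f(y)|\,dy}{(\lambda+|x-y|)^4}\le CA\lambda^{-2}.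
\end{equation}
If $\sup_t\|f(t)\|_*\le A$ and $T\le R_*^2$, the choice $\lambda=R\wedge R_*$, for which $R^2\wedge T\le\lambda^2$, gives
\begin{equation}\label{eq:box}
\int_0^{R^2\wedge T}\!\!\int_{B(x,R)}|f|^2\,dy\,ds\le CA^2R^3\qquad\text{for all }x\in\mathbb R^3,\ R>0 .
\end{equation}

\subsection{Hardy's inequality, covering, and the Carleson embedding}

For measurable $\phi\ge0$ on $(0,T)$ and $0\le\eta\le1/4$,
\begin{equation}\label{eq:hardy}
\Big\|t^{\eta-1}\!\int_0^t\phi\,ds\Big\|_{L^2(0,T)}\le4\|t^\eta\phi\|_{L^2(0,T)},\qquad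
\Big\|t^{-1/2}\!\int_0^t\frac{\phi(s)\,ds}{(t-s)^{1/2}}\Big\|_{L^2(0,T)}\le\pi\|\phi\|_{L^2(0,T)} .
\end{equation}
Substituting $s=\theta t$, the functions on the left are $\int_0^1\theta^{-\eta}\psi(\theta t)\,d\theta$ with $\psi=t^\eta\phi$, and $\int_0^1(1-\theta)^{-1/2}\phi(\theta t)\,d\theta$. Minkowski's inequality and $\|\psi(\theta\,\cdot)\|_{L^2(0,T)}\le\theta^{-1/2}\|\psi\|_{L^2(0,T)}$ give the constants $(\frac12-\eta)^{-1}\le4$ and $\int_0^1(1-\theta)^{-1/2}\theta^{-1/2}d\theta=\pi$. We also use the last identity in the form $\int_0^t(t-s)^{-1/2}s^{-1/2}ds=\pi$.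

We recall Vitali's covering lemma: a family of open balls with bounded radii has a countable disjoint subfamily such that each ball of the family meets a ball of the subfamily whose radius is at least half its own. We also recall that the maximal operator $\mathcal Mf(x)=\sup_{R>0}|B(x,R)|^{-1}\int_{B(x,R)}|f|$ is bounded on $L^2$.

\begin{lemma}[Carleson embedding for the heat flow]\label{lem:carleson}
Let $\mu\ge0$ be a measure on $\mathbb R^3\times(0,\infty)$ with $\mu(B(x,R)\times(0,R^2))\le NR^3$ for all $x,R$. Then $\int|e^{t\Delta}f(x)|^2\,d\mu(x,t)\le CN\|f\|_2^2$ for $f\in L^2$.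
\end{lemma}

\begin{proof}
Let $F(y,t)=e^{t\Delta}f(y)$ and $F^*(x)=\sup_{|y-x|<\sqrt t}|F(y,t)|$. If $|y-x|<\sqrt t$, then $\sqrt t+|x-y'|\le2(\sqrt t+|y-y'|)$, so $\Gamma_t(y-y')\le Ct^{1/2}(\sqrt t+|x-y'|)^{-4}$, and \eqref{eq:dyadic} with $d\nu=|f|\,dy'$ gives $F^*\le C\mathcal Mf$. Thus $\|F^*\|_2\le C\|f\|_2$. For $\gamma>0$ let $E=\{|F|>\gamma\}$. The set $O=\{F^*>\gamma\}$ is the union of the balls $B(y,\sqrt t)$, $(y,t)\in E$, and has finite measure, so these radii are bounded. Vitali's lemma gives disjoint balls $B(y_i,\sqrt{t_i})\subset O$ such that each $(y,t)\in E$ satisfies, for some $i$, $\sqrt t\le2\sqrt{t_i}$ and $|y-y_i|<3\sqrt{t_i}$, so that $(y,t)\in B(y_i,3\sqrt{t_i})\times(0,9t_i)$. Hence $\mu(E)\le27N\sum_it_i^{3/2}\le CN|O|$. Integrating against $2\gamma\,d\gamma$ gives $\int|F|^2d\mu\le CN\|F^*\|_2^2$.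
\end{proof}

\section{The energy equality}\label{sec:energy}

\begin{proposition}\label{prop:energy}
Under the hypotheses of Theorem~\ref{thm:main}, the energy equality holds for $0\le s<t<T$.
\end{proposition}

\begin{proof}
The weakly continuous representative and the representative continuous in $\tilde M^{2,3}$ are both continuous in the sense of distributions and agree for a.e.\ $t$, so they coincide on $[0,T)$. Put
\[
m(\delta)=\sup_{t\in[0,T],\ x}\delta^{-1/2}\|u(t)\|_{L^2(B(x,\delta))} .
\]
The set $u([0,T])$ is compact in $\tilde M^{2,3}$. So for each $\eta>0$ there are finitely many $\beta_k\in C_c^\infty$ such that each $u(t)$ is within $\eta$ of some $\beta_k$, whence $m(\delta)\le\eta+C\delta\max_k\|\beta_k\|_\infty$. Thus $m(\delta)\to0$ as $\delta\to0$.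

Let $f_\delta=\varphi_\delta*f$. By Lemma~\ref{lem:mild}, $u_\delta$ is Lipschitz from $[0,T)$ to every $H^k$ and $\partial_tu_\delta=\Delta u_\delta-\mathbb P\operatorname{div}(u\otimes u)_\delta$. Pair this with $u_\delta=\mathbb Pu_\delta$ and use $\int u_\delta\otimes u_\delta:\nabla u_\delta=\frac12\int\operatorname{div}(u_\delta|u_\delta|^2)=0$:
\begin{equation}\label{eq:flux}
\|u_\delta(t)\|_2^2+2\int_s^t\|\nabla u_\delta\|_2^2-\|u_\delta(s)\|_2^2=2\int_s^t\!\!\int\big[(u\otimes u)_\delta-u_\delta\otimes u_\delta\big]:\nabla u_\delta .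
\end{equation}
Expanding the product shows that the bracket is the covariance $\int\varphi_\delta(h)\,(u(x-h)-u_\delta(x))\otimes(u(x-h)-u_\delta(x))\,dh$. For every vector $c$ we have $\int\varphi_\delta(h)|u(x-h)-c|^2dh=\int\varphi_\delta(h)|u(x-h)-u_\delta(x)|^2dh+|u_\delta(x)-c|^2$. Taking $c=u(x)$, the $L^1$ norm of the bracket is at most
\[
\int\varphi_\delta(h)\|u(\cdot-h)-u\|_2^2\,dh\le\delta^2\|\nabla u\|_2^2 .
\]
On the other hand $|\nabla u_\delta(x)|\le\|\nabla\varphi_\delta\|_2\|u\|_{L^2(B(x,\delta))}\le C\delta^{-5/2}\delta^{1/2}m(\delta)$. The powers of $\delta$ cancel, and the right side of \eqref{eq:flux} is at most $Cm(\delta)\int_0^T\|\nabla u\|_2^2\to0$. Since $u_\delta(t)\to u(t)$ in $L^2$ for every $t$ and $\nabla u_\delta\to\nabla u$ in $L^2L^2$, the equality follows.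
\end{proof}

The proof uses the Morrey hypothesis only through $m(\delta)\to0$, and both the continuity in time and the closure of test functions are needed for the compactness argument that gives it. For a general element of $\dot M^{2,3}$ the local quantity need not vanish: for $|x|^{-1}$ one has $\delta^{-1/2}\|\,|x|^{-1}\|_{L^2(B(0,\delta))}=\sqrt{4\pi}$ for all $\delta$.

\section{Strong solutions with a weight}\label{sec:strong}

We call $z$ a \emph{strong solution} on $(0,T)$ with data $z_0$ if $z$ is a Leray solution with data $z_0$ and equality in \eqref{eq:leray}, $z\in C([0,T),L^2)$, and for all $0<s<t<T$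
\[
z\in L^\infty((s,t)\times\mathbb R^3)\cap C([s,t],H^1)\cap L^2((s,t),H^2),\qquad\partial_tz=\Delta z-\mathbb P(z\cdot\nabla z)\in L^2((s,t),L^2).
\]
If $z$ is a strong solution on $(0,T)$ and $0<t_1<T$, then $z(\cdot+t_1)$ is a strong solution on $(0,T-t_1)$.

The second model requires a solution that remembers where its datum is bounded. Fix $R_*>0$, $\tau=R_*^2$, and a $1$-Lipschitz function $d:\mathbb R^3\to[0,R_*]$. Let $E_d$ be the Banach space of fields on $(0,\tau)\times\mathbb R^3$ with
\[
\|z\|_{E_d}=\sup_{x,t}\,(\sqrt t+d(x))|z(x,t)|+\sup_t\|z(t)\|_*<\infty .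
\]
The Lipschitz condition is used through one fact: $d\ge d(x)/2$ on $B(x,d(x)/2)$.

\begin{lemma}\label{lem:strong}
There are absolute constants $\varepsilon_1,C>0$ such that the following holds. If $\varepsilon\le\varepsilon_1$, $z_0\in L^2$, $\operatorname{div}z_0=0$, $\|z_0\|_*\le\varepsilon$ and $|z_0(x)|\le\varepsilon/d(x)$ a.e.\ on $\{d>0\}$, then there is a strong solution $z$ on $(0,\tau)$ with data $z_0$ and $\|z\|_{E_d}\le C\varepsilon$.
\end{lemma}

\begin{proof}
We solve $z=e^{t\Delta}z_0-\mathcal B(z,z)$, where $\mathcal B(f,g)(t)=\int_0^tK_{t-s}*(f\otimes g)(s)\,ds$. Note that $\sqrt t+d(x)\le2\max(\sqrt t,d(x))$, so we need the bound $Ct^{-1/2}$ where $\sqrt t\ge d(x)$ and the bound $C/d(x)$ where $\sqrt t<d(x)$.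

\emph{Linear term.} The norm $\|\cdot\|_*$ is translation invariant, so Minkowski's inequality gives $\|k*f\|_*\le\|k\|_1\|f\|_*$; in particular $\|e^{t\Delta}z_0\|_*\le\varepsilon$. The bound on $\Gamma_t$ and \eqref{eq:morrey} with $\lambda=\sqrt t$ give $|e^{t\Delta}z_0|\le C\varepsilon t^{-1/2}$. Let $\sqrt t<d(x)$. On $B(x,d(x)/2)$ we have $|z_0|\le2\varepsilon/d(x)$, and this region contributes at most $2\varepsilon/d(x)$. Outside it $|x-y|\ge\frac12(\lambda+|x-y|)$ with $\lambda=d(x)/2$, so by \eqref{eq:morrey} the rest contributes at most $Ct^{1/2}\varepsilon\,d(x)^{-2}\le C\varepsilon/d(x)$. Thus $\|e^{t\Delta}z_0\|_{E_d}\le A_1\varepsilon$ with $A_1\ge1$ absolute.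

\emph{Bilinear term.} Let $\|f\|_{E_d}=\|g\|_{E_d}=1$. Then $\|(f\otimes g)(s)\|_*\le s^{-1/2}$, so $\|\mathcal B(f,g)(t)\|_*\le C\int_0^t(t-s)^{-1/2}s^{-1/2}ds=C\pi$. By Cauchy--Schwarz and \eqref{eq:morrey} with $m=4$, $\int(\lambda+|x-y|)^{-4}|f||g|\,dy\le C\lambda^{-3}$ for $\lambda\le2R_*$ and a.e.\ time. Let $\sqrt t\ge d(x)$. The times $s>t/2$ contribute at most $C\int_{t/2}^t(t-s)^{-1/2}s^{-1}ds\le Ct^{-1/2}$. For $s<t/2$ we have $|K_{t-s}(x-y)|\le C(\sqrt t+|x-y|)^{-4}$, so these times contribute at most $Ct\cdot t^{-3/2}$. Let $\sqrt t<d(x)$. On $B(x,d(x)/2)$ we have $|f||g|\le4d(x)^{-2}$, which contributes at most $C\,d(x)^{-2}\int_0^t(t-s)^{-1/2}ds\le C/d(x)$. The complement contributes at most $Ct\,d(x)^{-3}\le C/d(x)$. Thus $\|\mathcal B(f,g)\|_{E_d}\le A_2\|f\|_{E_d}\|g\|_{E_d}$ with $A_2$ independent of $d$ and $R_*$.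

If $4A_1A_2\varepsilon<1$, the map $z\mapsto e^{t\Delta}z_0-\mathcal B(z,z)$ is a contraction of the closed ball of radius $2A_1\varepsilon$ in $E_d$. Let $z$ be its fixed point. We take the right side of the equation as the representative of $z$; the estimates above and below then hold for every $t$.

\emph{The $L^2$ bound.} By \eqref{eq:kernel} and $\|f(s)\|_\infty\le s^{-1/2}\|f\|_{E_0}$,
\begin{equation}\label{eq:BL2}
\|\mathcal B(f,g)(t)\|_2+\|\mathcal B(g,f)(t)\|_2\le C\|f\|_{E_0}\sup_s\|g(s)\|_2 ,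
\end{equation}
and $\|\cdot\|_{E_0}\le\|\cdot\|_{E_d}$. So the Picard iterates satisfy $\|z^{n+1}\|_{L^\infty L^2}\le\|z_0\|_2+C\varepsilon\|z^n\|_{L^\infty L^2}$; for small $\varepsilon_1$ they are bounded by $2\|z_0\|_2$, and Fatou's lemma gives $\|z\|_{L^\infty L^2}\le2\|z_0\|_2$. Now $z\otimes z\in L^\infty L^1$, so on the Fourier side $\mathcal B(z,z)(t)$ is the integral in \eqref{eq:mild}. Hence $\operatorname{div}z=0$, $z$ satisfies the equation in \eqref{eq:proj}, and for $0<s<t<\tau$
\begin{equation}\label{eq:restartz}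
z(t)=e^{(t-s)\Delta}z(s)-\int_s^te^{(t-t')\Delta}\mathbb P\operatorname{div}(z\otimes z)\,dt' .
\end{equation}

\emph{Continuity at $t=0$.} The estimate \eqref{eq:BL2} is scale invariant and gives no decay as $t\to0$, so we approximate by bounded solutions. For $0<\delta<R_*^2$ the linear bounds show that $e^{\delta\Delta}z_0$ satisfies the hypotheses with the constant function $\sqrt\delta$ in place of $d$ and $A_1\varepsilon$ in place of $\varepsilon$. After decreasing $\varepsilon_1$ by an absolute factor, the steps above give a solution $z^\delta\in L^\infty L^2$ with $|z^\delta|\le C\varepsilon(\sqrt t+\sqrt\delta)^{-1}$ and $\|z^\delta\|_{E_0}\le C\varepsilon$. As $z^\delta$ is bounded, $\|\mathcal B(z^\delta,z^\delta)(t)\|_2\le C_\delta\sqrt t$, so $z^\delta(t)\to e^{\delta\Delta}z_0$ in $L^2$ as $t\to0$. The difference $Y=z-z^\delta$ satisfies $Y=e^{t\Delta}(z_0-e^{\delta\Delta}z_0)-\mathcal B(z,Y)-\mathcal B(Y,z^\delta)$, and \eqref{eq:BL2} gives $\sup_t\|Y(t)\|_2\le2\|z_0-e^{\delta\Delta}z_0\|_2$.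 Hence $\limsup_{t\to0}\|z(t)-z_0\|_2\le3\|z_0-e^{\delta\Delta}z_0\|_2$, which tends to $0$ with $\delta$.

\emph{Regularity for $t>0$.} Let $0<s<\tau$. On $[s,\tau)$ the field $z$ is bounded, so $z\otimes z\in L^\infty L^2$, and \eqref{eq:restartz} with \eqref{eq:heat} gives $z\in C([s,\tau),L^2)$ and $\nabla z\in L^2((s,\tau),L^2)$. Hence $\operatorname{div}(z\otimes z)=z\cdot\nabla z\in L^2((s,\tau),L^2)$. Since $s$ was arbitrary, $z(s')\in H^1$ for a.e.\ $s'\in(0,\tau)$; choose such an $s'<s$. Maximal regularity, started at $s'$ with $k=-\mathbb P(z\cdot\nabla z)$, gives the regularity on $[s,t]$ required of a strong solution. For a.e.\ time $z\in L^\infty\cap H^1$, so $z|z|^2\in W^{1,1}$ and $2\int z_iz_j\partial_iz_j=\int\operatorname{div}(z|z|^2)=0$. Therefore $\frac d{dt}\|z\|_2^2=-2\|\nabla z\|_2^2$ on $[s,t]$. Letting $s\to0$ and using $z(s)\to z_0$ in $L^2$ gives the energy equality on $[0,t]$ and $\nabla z\in L^2((0,\tau),L^2)$. By Lemma~\ref{lem:mild}, $z$ is a solution.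
\end{proof}

The next lemma is the rigorous form of \eqref{eq:formal}, for different data. It is the only place where the energy inequality of the Leray solution $v$ enters an estimate.

\begin{lemma}[Relative energy]\label{lem:relative}
Let $v$ be a Leray solution on $(0,T)$ with data $v_0$, let $z$ be a strong solution on $(0,T)$ with data $z_0$, and let $W=v-z$. Then for $0<t<T$
\[
\|W(t)\|_2^2+2\int_0^t\|\nabla W\|_2^2\,ds\le\|v_0-z_0\|_2^2+2\int_0^t\!\!\int|z||W||\nabla W|\,dx\,ds .
\]
\end{lemma}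

\begin{proof}
Let $0<s<t$. The field $v_\delta=\varphi_\delta*v$ is Lipschitz in time with values in $L^2$, and $\partial_tz\in L^2L^2$ on $[s,t]$, so $\frac d{dt}\langle v_\delta,z\rangle=\langle\partial_tv_\delta,z\rangle+\langle v_\delta,\partial_tz\rangle$. As $\delta\to0$, $\partial_tv_\delta\to\partial_tv$ in $L^{4/3}H^{-1}$, $z\in C([s,t],H^1)$, and $v_\delta\to v$ in $L^2L^2$. So $\langle v,z\rangle$ is absolutely continuous on $[s,t]$, and the two equations give
\[
\frac d{dt}\langle v,z\rangle=-2\langle\nabla v,\nabla z\rangle+\int v_iv_j\partial_iz_j-\int z_iv_j\partial_iz_j=-2\langle\nabla v,\nabla z\rangle+\int W_iv_j\partial_iz_j .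
\]
Fix a time at which $W\in H^1$ and $z\in L^\infty\cap H^1$, and write $v_j=W_j+z_j$. Since $|z|^2\in H^1$ and $\operatorname{div}W=0$, we have $\int W_iz_j\partial_iz_j=\frac12\int W\cdot\nabla|z|^2=0$. Next, $W_iW_j\in W^{1,1}\cap L^2$, so $\int W_iW_j\partial_i(z_\delta)_j=-\int(z_\delta)_jW_i\partial_iW_j$ for the mollified field $z_\delta$. On the left $\nabla z_\delta\to\nabla z$ in $L^2$; on the right $z_\delta\to z$ a.e.\ and boundedly. Hence $\int W_iv_j\partial_iz_j=-\int z_jW_i\partial_iW_j$. Insert this in $\|W(t)\|_2^2=\|v(t)\|_2^2+\|z(t)\|_2^2-2\langle v(t),z(t)\rangle$ and use \eqref{eq:leray} for $v$ and $z$: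
\begin{align*}
\|W(t)\|_2^2\le{}&\|v_0\|_2^2+\|z_0\|_2^2-2\langle v(s),z(s)\rangle-2\int_0^t\big(\|\nabla v\|_2^2+\|\nabla z\|_2^2\big)\\
&+4\int_s^t\langle\nabla v,\nabla z\rangle+2\int_0^t\!\!\int|z||W||\nabla W| .
\end{align*}
Let $s\to0$; $\langle v(s),z(s)\rangle\to\langle v_0,z_0\rangle$ because $z(s)$ converges strongly and $v(s)$ weakly.
\end{proof}

\section{Proof of Theorem~\ref{thm:data}}\label{sec:data}

Let $0<\varepsilon\le\kappa\le1$. The absolute constant $\kappa$ is fixed first, and $\varepsilon=\varepsilon_0$ is then chosen small depending on $\kappa$; the constants $C$ depend on neither. Let $u_0=\alpha+\beta$ with $\|\alpha\|_{\dot M^{2,3}}\le\varepsilon$; note that $\alpha=u_0-\beta\in L^2$. Let $C_q$ be the larger of the norm of $\mathbb P$ on $L^q$ and the $L^{q'}$ norm of $|y|^{-3}\mathbf 1_{|y|\ge1}$, where $1/q+1/q'=1$. Since $q>3$, we can choose $R_*>0$, depending only on $q$, $\varepsilon$ and an upper bound for $\|\beta\|_q$, with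
\begin{equation}\label{eq:Rstar}
C_qR_*^{1-3/q}\|\beta\|_q\le\varepsilon ;
\end{equation}
if $\beta=0$, $R_*$ is arbitrary. Put $\tau=R_*^2$.

\subsection{Truncated data and reduction to a short time}

\begin{lemma}\label{lem:trunc}
Let $d:\mathbb R^3\to[0,R_*]$ be $1$-Lipschitz, $\Omega=\{d>0\}$ and $z_0=\mathbb P(\mathbf 1_{\Omega^c}u_0)$. Then $\|z_0\|_*\le C\varepsilon$, and $|z_0(x)|\le C\varepsilon/d(x)$ for a.e.\ $x\in\Omega$.
\end{lemma}

\begin{proof}
By Cauchy--Schwarz, $\int_{B(x,R)}|\alpha|\le C\varepsilon R^2$, so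
\begin{equation}\label{eq:alphatail}
\int_{|x-y|\ge R}\frac{|\alpha(y)|}{|x-y|^3}\,dy\le\sum_{j\ge0}(2^jR)^{-3}C\varepsilon(2^{j+1}R)^2\le\frac{C\varepsilon}R .
\end{equation}
Fix a ball $B(x_0,R)$ with $R\le R_*$ and write $\mathbf 1_{\Omega^c}\alpha=g_1+g_2$ with $g_1$ supported in $B(x_0,2R)$ and $g_2=0$ there. Then $\|\mathbb Pg_1\|_2\le\|g_1\|_2\le\varepsilon(2R)^{1/2}$, while \eqref{eq:offsupp} and \eqref{eq:alphatail} give $|\mathbb Pg_2|\le C\varepsilon/R$ on $B(x_0,R)$, hence $\|\mathbb Pg_2\|_{L^2(B(x_0,R))}\le C\varepsilon R^{1/2}$. By H\"older's inequality and \eqref{eq:Rstar},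
\[
R^{-1/2}\|\mathbb P(\mathbf 1_{\Omega^c}\beta)\|_{L^2(B(x_0,R))}\le CR^{1-3/q}C_q\|\beta\|_q\le C\varepsilon .
\]
This proves the first bound. For $x\in\Omega$ the Lipschitz condition gives $B(x,d(x))\subset\Omega$. So \eqref{eq:offsupp}, \eqref{eq:alphatail} and H\"older's inequality give, for a.e.\ $x\in\Omega$,
\[
|z_0(x)|\le C\int_{|x-y|\ge d(x)}\frac{|\alpha|+|\beta|}{|x-y|^3}\,dy\le\frac{C\varepsilon}{d(x)}+CC_q\,d(x)^{-3/q}\|\beta\|_q\le\frac{C\varepsilon}{d(x)},
\]
the last step because $d^{-3/q}\le d^{-1}R_*^{1-3/q}$.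
\end{proof}

With $d=0$ the lemma gives $\|u_0\|_*\le C\varepsilon$. For $\varepsilon$ small, Lemma~\ref{lem:strong} with $d=0$ gives a strong solution $U$ on $(0,\tau)$ with data $u_0$ and
\begin{equation}\label{eq:U}
|U|\le C\varepsilon t^{-1/2},\qquad\|U(t)\|_*\le C\varepsilon .
\end{equation}
It has all the properties listed in Theorem~\ref{thm:data}. Let $v$ be a Leray solution on $(0,T_v)$ with data $u_0$, and let $w=v-U$.

The difficulty is confined to $t=0$: it suffices to show $w=0$ on $(0,T)$ for some $T>0$, which may depend on $v$. Indeed, take then $t_1\in(0,T)$. At time $t_1$ the energy equality of $U$ is one for $v$, so $v(\cdot+t_1)$ is a Leray solution with data $U(t_1)$ by Lemma~\ref{lem:restart}. The strong solution $U(\cdot+t_1)$ is bounded by $L=C\varepsilon t_1^{-1/2}$. Lemma~\ref{lem:relative} and $2L|w||\nabla w|\le L^2|w|^2+|\nabla w|^2$ give $\|w(t)\|_2^2\le L^2\int_{t_1}^t\|w\|_2^2$, and Gronwall's lemma gives $v=U$ on $[t_1,\min(T_v,\tau))$.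

Choose $0<T<\min(\tau,T_v)$ so small that
\[
D:=\int_0^T\|\nabla w\|_2^2\,dt\le\frac{\kappa^2R_*}{7}.
\]
From now on all space-time norms are over $(0,T)\times\mathbb R^3$. We show that $D=0$.

\subsection{Bad balls and the comparison solution}

Let $I_R=[0,R^2\wedge T]$ and define the largest bad radius at $x$ and its smallest $1$-Lipschitz majorant:
\[
\rho(x)=\sup\Big\{R>0:\int_{I_R}\!\int_{B(x,R)}|\nabla w|^2>\kappa^2R\Big\}\quad(\sup\emptyset=0),\qquad d(x)=\sup_y\big(\rho(y)-|x-y|\big).
\]
A bad radius satisfies $\kappa^2R<D$, so $\rho\le D/\kappa^2\le R_*/7$. The function $d$ is a bounded supremum of $1$-Lipschitz functions, so it is $1$-Lipschitz, and $0\le\rho\le d\le R_*$. Only $d$ is integrated below, so no measurability of $\rho$ is needed. Let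
\[
\Omega=\{d>0\}=\bigcup_{\rho(y)>0}B(y,\rho(y)),\qquad z_0=\mathbb P(\mathbf 1_{\Omega^c}u_0),\qquad\zeta_0=u_0-z_0=\mathbb P(\mathbf 1_\Omega u_0).
\]

\begin{lemma}\label{lem:cost}
$\|\zeta_0\|_2^2\le C\varepsilon^2\kappa^{-2}D$.
\end{lemma}

\begin{proof}
For each $y$ with $\rho(y)>0$ pick a bad radius $R_y\in(\rho(y)/2,\rho(y)]$. Vitali's lemma gives disjoint balls $B(y_i,R_i)$ among the $B(y,R_y)$ such that each $B(y,R_y)$ meets one of them with $R_y\le2R_i$. Then $|y-y_i|<3R_i$ and $\rho(y)<2R_y\le4R_i$, so $B(y,\rho(y))\subset B(y_i,7R_i)$. The balls $B(y_i,R_i)$ are bad and disjoint, so $\kappa^2\sum_iR_i\le D$. Since $7R_i\le R_*$ and $\|u_0\|_*\le C\varepsilon$,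
\[
\|\zeta_0\|_2^2\le\int_\Omega|u_0|^2\le\sum_i\int_{B(y_i,7R_i)}|u_0|^2\le C\varepsilon^2\sum_iR_i\le C\varepsilon^2\kappa^{-2}D.\qedhere
\]
\end{proof}

By Lemma~\ref{lem:trunc}, Lemma~\ref{lem:strong} applies to $z_0$ and $d$ for small $\varepsilon$; let $z$ be the resulting strong solution. Put $\ell(x,t)=\sqrt t+d(x)$. It is $1$-Lipschitz in $x$, nondecreasing in $t$, at most $2R_*$, and
\begin{equation}\label{eq:z}
|z|\le C\varepsilon/\ell,\qquad\|z(t)\|_*\le C\varepsilon .
\end{equation}
Lemma~\ref{lem:relative} will be applied to $W=v-z=w+\zeta$, where $\zeta=U-z$. We must therefore bound $|z||\zeta|$ and $|z||w|$ in $L^2L^2$ by $C\varepsilon D^{1/2}$. We keep $w$, rather than $W$, as the unknown in the pointwise estimates because $w(0)=0$.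

\subsection{The correction $\zeta=U-z$}

The field $\zeta$ does not vanish at $t=0$, so the bound $t^{-1/2}$ on the coefficients is not sufficient for it (Section~\ref{ssec:model1}). For its linear part the Morrey bound on the coefficients, in the form of a Carleson condition, takes the place of Hardy's inequality.

\begin{lemma}\label{lem:zeta}
Let $a=|U|+|z|$, so that $|\zeta|\le a$ and $|z|\le a$. For $\varepsilon$ small, $\|a\zeta\|_{L^2L^2}\le C\varepsilon\|\zeta_0\|_2$ and $\|\nabla\zeta\|_{L^2L^2}\le C\|\zeta_0\|_2$.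
\end{lemma}

\begin{proof}
By \eqref{eq:U} and \eqref{eq:z}, $a\le C\varepsilon t^{-1/2}$ and $\|a(t)\|_*\le C\varepsilon$. Since $U\otimes U-z\otimes z=U\otimes\zeta+\zeta\otimes z$, we have $\zeta=\zeta_L+\Lambda\zeta$ with
\[
\zeta_L=e^{t\Delta}\zeta_0,\qquad\Lambda f(t)=-\int_0^tK_{t-s}*(U\otimes f+f\otimes z)\,ds,\qquad\|\Lambda f(t)\|_2\le C\int_0^t\frac{\|af(s)\|_2}{(t-s)^{1/2}}\,ds .
\]
By \eqref{eq:box} the measure $d\mu=\mathbf 1_{t<T}\,a^2\,dx\,dt$ satisfies the hypothesis of Lemma~\ref{lem:carleson} with $N=C\varepsilon^2$, so $\|a\zeta_L\|_{L^2L^2}\le C\varepsilon\|\zeta_0\|_2$. The second inequality in \eqref{eq:hardy} gives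
\[
\|a\Lambda f\|_{L^2L^2}\le C\varepsilon\|t^{-1/2}\Lambda f\|_{L^2L^2}\le C\varepsilon\|af\|_{L^2L^2}.
\]
We cannot absorb directly, since $\|a\zeta\|_{L^2L^2}$ is not yet known to be finite. But $\|af(s)\|_2\le C\varepsilon s^{-1/2}\|f(s)\|_2$ shows that $\Lambda$ has norm at most $C\varepsilon$ on $L^\infty L^2$, which contains $\zeta$. If both constants $C\varepsilon$ are at most $\frac12$, then $\zeta=\sum_k\Lambda^k\zeta_L$ in $L^\infty L^2$ and $\|a\Lambda^k\zeta_L\|_{L^2L^2}\le2^{-k}C\varepsilon\|\zeta_0\|_2$. Fatou's lemma along an a.e.\ convergent subsequence of partial sums gives the first bound. Finally $|U\otimes\zeta+\zeta\otimes z|\le a|\zeta|$, so \eqref{eq:heat} gives $\|\nabla\zeta\|_{L^2L^2}\le\|\zeta_0\|_2+\|a\zeta\|_{L^2L^2}$.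
\end{proof}

With Lemma~\ref{lem:cost} and $\varepsilon\le\kappa$ we obtain
\begin{equation}\label{eq:zeta}
\big\||\zeta|^2\big\|_{L^2L^2}+\big\||z||\zeta|\big\|_{L^2L^2}\le C\varepsilon D^{1/2},\qquad\|\nabla\zeta\|_{L^2L^2}^2\le C\varepsilon^2\kappa^{-2}D .
\end{equation}

\subsection{Averages of $w$ above the bad scale}

Let $S=v\otimes v-U\otimes U=w\otimes w+U\otimes w+w\otimes U\in L^\infty L^1$. Subtracting the identities \eqref{eq:mild} for $v$ and $U$, applying the functional $f\mapsto\varphi_R*f(x)$, which is continuous on $H^{-3}$, and using \eqref{eq:kernelR}, we get for all $x$, $R>0$ and $0\le t\le T$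
\begin{equation}\label{eq:duhamelR}
|\varphi_R*w(t)(x)|\le C\int_0^t\!\!\int\frac{|S(y,s)|}{(R+|x-y|)^4}\,dy\,ds .
\end{equation}
Smallness of the gradient on a ball controls $w$ only up to its mean. Inequality \eqref{eq:duhamelR} bounds the mean quadratically in terms of $w$ at larger scales, and a continuity argument in the scale, starting from $R=\infty$, closes the loop.

\begin{lemma}\label{lem:avg}
For $\kappa$ and $\varepsilon$ small, every $x$, every $R>\rho(x)$ and every $t\in I_R$,
\[
\int_{I_R}\!\int_{B(x,R)}|w|^2\le C\kappa^2R^3,\qquad|\varphi_R*w(t)(x)|\le\frac{C\kappa^2}R .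
\]
\end{lemma}

\begin{proof}
Fix $x$ and put $w_R(t)=\varphi_R*w(t)(x)$, $\Theta(R)=R^{-3}\int_{I_R}\int_{B(x,R)}|w|^2$, $\Theta^*(R)=\sup_{R'\ge R}\Theta(R')$. For $R'\ge R$ we have $I_R\subset I_{R'}$, so $\int_{I_R}\int_{B(x,R')}|w|^2\le\Theta^*(R)R'^3$ and, by \eqref{eq:box} and \eqref{eq:U}, $\int_{I_R}\int_{B(x,R')}|U|^2\le C\varepsilon^2R'^3$. By \eqref{eq:dyadic} with $\lambda=R$,
\[
\int_{I_R}\!\int\frac{|w|^2}{(R+|x-y|)^4}\le\frac{C\Theta^*(R)}R,\qquad\int_{I_R}\!\int\frac{|U|^2}{(R+|x-y|)^4}\le\frac{C\varepsilon^2}R .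
\]
Since $|S|\le|w|^2+2|U||w|$, \eqref{eq:duhamelR} and Cauchy--Schwarz give
\begin{equation}\label{eq:wR}
R\,|w_R(t)|\le C\big(\Theta^*(R)+\varepsilon\,\Theta^*(R)^{1/2}\big),\qquad t\in I_R .
\end{equation}
Let $B=B(x,R')$ and let $w_B$ be the mean of $w(t)$ over $B$. Then $|w_{R'}-w_B|\le\|\varphi_{R'}\|_2\|w-w_B\|_{L^2(B)}\le CR'^{-3/2}\|w-w_B\|_{L^2(B)}$, so Poincar\'e's inequality holds with the weighted mean: $\int_B|w-w_{R'}|^2\le CR'^2\int_B|\nabla w|^2$. If $R'>\rho(x)$, then $R'$ is not bad, and integration over $I_{R'}$ gives $\Theta(R')\le C(\kappa^2+R'^2\sup_{I_{R'}}|w_{R'}|^2)$. Insert \eqref{eq:wR}, use that $\Theta^*$ is nonincreasing, and take the supremum over $R'\ge R$: for $R>\rho(x)$,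
\[
\Theta^*(R)\le C_1\big(\kappa^2+\Theta^*(R)^2+\varepsilon^2\Theta^*(R)\big).
\]
Assume $C_1\varepsilon^2\le\frac12$ and $16C_1^2\kappa^2<1$. Then $\Theta^*\le2C_1\kappa^2+2C_1\Theta^{*2}$ on $(\rho(x),\infty)$, and the value $\Theta^*=4C_1\kappa^2$ is excluded there, since it would give $2C_1\kappa^2\le2C_1\cdot16C_1^2\kappa^4$. The function $\Theta$ is continuous on $(0,\infty)$ by dominated convergence, and $\Theta(R)\le R^{-3}T\|w\|_{L^\infty L^2}^2\to0$ as $R\to\infty$; hence $\Theta^*$ is finite, continuous and tends to $0$ at infinity. By the intermediate value theorem $\Theta^*<4C_1\kappa^2$ on $(\rho(x),\infty)$. The second bound follows from \eqref{eq:wR} and $\varepsilon\le\kappa$.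
\end{proof}

\subsection{Splitting $w$ at the scale $\ell$}

For $0<t\le T$ define
\[
b(x,t)=\varphi_{\ell(x,t)}*w(t)(x),\qquad\omega=w-b .
\]
The function $b$ is continuous, since $w$ is weakly continuous in $L^2$ and $(x,t)\mapsto\varphi_{\ell(x,t)}(x-\cdot)$ is strongly continuous in $L^2$. The averaging scale now depends on $x$. This is harmless because $\ell(\cdot,t)$ is $1$-Lipschitz: if $|x-p|\le\frac12\ell(x,t)$, then $\frac12\ell(x,t)\le\ell(p,t)\le\frac32\ell(x,t)$. Consequently, at each time,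
\begin{equation}\label{eq:compare}
\ell(x)^{-3}\mathbf 1_{|h|\le\ell(x)/2}\le C\,\ell(p)^{-3}\mathbf 1_{|h|\le\ell(p)}\qquad\text{whenever }|x-p|\le|h| .
\end{equation}

\begin{lemma}\label{lem:split}
We have $|b|\le C\kappa^2/\ell$, $\|b(t)\|_2\le C\|w(t)\|_2$, $\|\omega/\ell\|_{L^2L^2}\le CD^{1/2}$, and
\begin{equation}\label{eq:omegabox}
\int_0^t\!\!\int_{B(x,R)}|\omega|^2\,dy\,ds\le C\kappa^2R^3\qquad\text{for }R\ge\ell(x,t).
\end{equation}
\end{lemma}

\begin{proof}
Since $\ell(x,t)>d(x)\ge\rho(x)$ and $t\le\ell(x,t)^2$, Lemma~\ref{lem:avg} gives the pointwise bound on $b$, and also $\int_0^t\int_{B(x,R)}|w|^2\le C\kappa^2R^3$ for $R\ge\ell(x,t)$.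

By Jensen's inequality $|\omega(x)|^2\le\int\varphi_{\ell(x)}(h)|w(x)-w(x-h)|^2dh$, and for $w(t)\in H^1$ we have $|w(x)-w(x-h)|^2\le|h|^2\int_0^1|\nabla w(x-\theta h)|^2d\theta$ for a.e.\ $(x,h)$. So
\[
\int\frac{|\omega|^2}{\ell^2}\,dx\le C\int_0^1\!\!\int\!\!\int\ell(x)^{-3}\mathbf 1_{|h|\le\ell(x)/2}|\nabla w(x-\theta h)|^2\,dx\,dh\,d\theta .
\]
For fixed $h,\theta$ substitute $p=x-\theta h$ and use \eqref{eq:compare}; integration in $h$ and then in $p$ bounds the right side by $C\|\nabla w(t)\|_2^2$.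

Jensen's inequality also gives $|b(y,s)|^2\le\int\varphi_{\ell(y,s)}(y-y')|w(y',s)|^2dy'$, and \eqref{eq:compare} with $h=y-y'$, $p=y'$ gives $\int\varphi_{\ell(y,s)}(y-y')\,dy\le C$. Hence $\|b(s)\|_2\le C\|w(s)\|_2$. If $s\le t$, $|x-y|<R$ and $R\ge\ell(x,t)$, then $\ell(y,s)\le\ell(x,t)+|x-y|\le2R$, so the average defining $b(y,s)$ involves only points of $B(x,2R)$. Thus $\int_{B(x,R)}|b(s)|^2\le C\int_{B(x,2R)}|w(s)|^2$, and \eqref{eq:omegabox} follows from the bound on $w$.
\end{proof}

\subsection{The product of $z$ and $w$}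

\begin{lemma}\label{lem:zw}
For $\kappa$ and $\varepsilon$ small, $\big\||z||w|\big\|_{L^2L^2}\le C\varepsilon D^{1/2}$.
\end{lemma}

By \eqref{eq:z} and Lemma~\ref{lem:split},
\begin{equation}\label{eq:zomega}
\big\||z||\omega|\big\|_{L^2L^2}\le C\varepsilon D^{1/2},
\end{equation}
so the task is to bound $|z||b|$. For $f\ge0$ put
\[
\mathcal Tf(x,t)=\int_0^t\!\!\int\frac{f(y,s)}{(\ell(x,t)+|x-y|)^4}\,dy\,ds .
\]
By \eqref{eq:duhamelR} with $R=\ell(x,t)$, $|b|\le C\mathcal T|S|$. We express $S$ through $z$, which has the better pointwise bound: $|U|\le|z|+|\zeta|$ gives $|S|\le2|w|^2+2|z||w|+|\zeta|^2$. Writing $w=b+\omega$,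
\begin{equation}\label{eq:b}
|b|\le C\big[\mathcal T(|b|^2)+\mathcal T(|z||b|)+\mathcal Tf\big]+CQ,\qquad f=|\zeta|^2+|z||\omega|,\qquad Q=\mathcal T(|\omega|^2),
\end{equation}
and $\|f\|_{L^2L^2}\le C\varepsilon D^{1/2}$ by \eqref{eq:zeta} and \eqref{eq:zomega}.

The first three terms are treated as in the first model. Since $\ell\ge\sqrt t$, we have $\ell^{-1}(\ell+|x-y|)^{-4}\le t^{-1/2}(\sqrt t+|x-y|)^{-4}$, a convolution kernel of $L^1$ norm $Ct^{-1}$. So $\|\ell^{-1}\mathcal Tg(t)\|_2\le Ct^{-1}\int_0^t\|g(s)\|_2\,ds$, and the first inequality in \eqref{eq:hardy} gives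
\begin{equation}\label{eq:T}
\|t^\eta\ell^{-1}\mathcal Tg\|_{L^2L^2}\le C\|t^\eta g\|_{L^2L^2},\qquad g\ge0,\quad0\le\eta\le\tfrac14 .
\end{equation}
The term $Q$ is different: for $|\omega|^2$ we have no $L^2L^2$ bound, only the global $L^1$ bound $\iint|\omega|^2/\ell^2\le CD$ and the local bound \eqref{eq:omegabox}. In a power of $Q$ we use the local bound on all factors but one and the global bound on the remaining one.

\begin{lemma}\label{lem:Q}
We have $Q\le C\kappa^2/\ell$, $\big\||z|Q\big\|_{L^2L^2}\le C\varepsilon\kappa D^{1/2}$ and $\|Q^2\|_{L^2L^2}\le C\kappa^3D^{1/2}$.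
\end{lemma}

\begin{proof}
Fix $(x,t)$, write $\ell=\ell(x,t)$, and let $A_0=B(x,\ell)$, $A_j=B(x,2^j\ell)\setminus B(x,2^{j-1}\ell)$ for $j\ge1$, and $Q_j=(2^j\ell)^{-4}\int_0^t\int_{A_j}|\omega|^2$. On $A_j$ we have $2^{j-1}\ell\le\ell+|x-y|\le2^{j+1}\ell$. Hence $Q\le16\sum_jQ_j$, and \eqref{eq:omegabox} gives $Q_j\le C\kappa^2/(2^j\ell)$, so $\sum_{i\ge j}Q_i\le C\kappa^2/(2^j\ell)$. The case $j=0$ is the first bound. Let $m=2$ or $4$. Expand $(\sum_jQ_j)^m$ and, in each product, single out a factor with the smallest index $j$; it occupies one of $m$ positions and the other indices are at least $j$. Thus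
\[
Q^m\le C\sum_jQ_j\Big(\sum_{i\ge j}Q_i\Big)^{m-1}\le C\kappa^{2(m-1)}\int_0^t\!\!\int\frac{|\omega(y,s)|^2}{(\ell(x,t)+|x-y|)^{3+m}}\,dy\,ds .
\]
The Lipschitz bound gives $\ell(y,t)+|x-y|\le2(\ell(x,t)+|x-y|)$, so $\ell(x,t)$ may be replaced by $\ell(y,t)\le2R_*$ in the denominator. Now integrate in $x$: by \eqref{eq:morrey} with $m=5$ and \eqref{eq:z}, and by scaling, respectively,
\[
\int\frac{|z(x,t)|^2\,dx}{(\ell(y,t)+|x-y|)^5}\le\frac{C\varepsilon^2}{\ell(y,t)^4},\qquad\int\frac{dx}{(\ell(y,t)+|x-y|)^7}=\frac C{\ell(y,t)^4}.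
\]
Then integrate in $t>s$:
\[
\int_s^\infty\frac{dt}{(\sqrt t+d(y))^4}\le2\int_{\sqrt s}^\infty\frac{d\theta}{(\theta+d(y))^3}=\frac1{\ell(y,s)^2}.
\]
By Fubini's theorem and Lemma~\ref{lem:split}, $\iint|z|^2Q^2\le C\kappa^2\varepsilon^2\iint|\omega|^2/\ell^2\le C\kappa^2\varepsilon^2D$ and $\iint Q^4\le C\kappa^6D$.
\end{proof}

\begin{remark}
The Morrey bound on $z(t)$ cannot be replaced here by $|z|\le C\varepsilon/\ell$. Suppose $d(y)=R$, $d=0$ outside $B(y,R)$ and $R^2\le T$. For $t\le R^2$, $\int\ell(x,t)^{-2}(\ell(y,t)+|x-y|)^{-5}dx\ge ct^{-1}R^{-2}$, and the integral over $s<t<R^2$ produces the factor $\log(R^2/s)$. For this reason we do not estimate $b/\ell$, as in the first model, but the two products $|z||b|$ and $|b|^2$ that occur in \eqref{eq:b}.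
\end{remark}

\begin{proof}[Proof of Lemma~\ref{lem:zw}]
For $0<\eta\le\frac14$ let
\[
X=\big\|t^\eta|z||b|\big\|_{L^2L^2},\qquad Y=\big\|t^\eta|b|^2\big\|_{L^2L^2},\qquad Z=\|t^\eta f\|_{L^2L^2}\le CT^\eta\varepsilon D^{1/2}.
\]
The weight $t^\eta$ serves only to make $X$ and $Y$ finite: $|z|,|b|\le Ct^{-1/2}$, $b\in L^\infty L^2$ and $\int_0^Tt^{2\eta-1}dt<\infty$. Multiply \eqref{eq:b} by $t^\eta|z|$, use $|z|\le C\varepsilon/\ell$ and \eqref{eq:T} for the bracket and Lemma~\ref{lem:Q} for the last term: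
\begin{equation}\label{eq:X}
X\le C\varepsilon(X+Y+Z)+CT^\eta\varepsilon\kappa D^{1/2}.
\end{equation}
Multiply \eqref{eq:b} by $t^\eta|b|$ and use $|b|\le C\kappa^2/\ell$ in the same way: $Y\le C\kappa^2(X+Y+Z)+C\|t^\eta|b|Q\|_{L^2L^2}$. No fixed-time Morrey bound is available for $b$, so for the last term we multiply \eqref{eq:b} by $t^\eta Q$ and use $Q\le C\kappa^2/\ell$: $\|t^\eta|b|Q\|_{L^2L^2}\le C\kappa^2(X+Y+Z)+C\|t^\eta Q^2\|_{L^2L^2}$. By Lemma~\ref{lem:Q},
\begin{equation}\label{eq:Y}
Y\le C\kappa^2(X+Y+Z)+CT^\eta\kappa^3D^{1/2}.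
\end{equation}
Adding \eqref{eq:X} and \eqref{eq:Y} gives $X+Y\le C_2(\varepsilon+\kappa^2)(X+Y)+CT^\eta D^{1/2}$. If $C_2\kappa^2\le\frac14$ and $C_2\varepsilon\le\frac14$, then $X+Y\le CT^\eta D^{1/2}$, and \eqref{eq:X} improves this to $X\le C\varepsilon T^\eta D^{1/2}$. The constants do not depend on $\eta$, so Fatou's lemma as $\eta\to0$ gives $\||z||b|\|_{L^2L^2}\le C\varepsilon D^{1/2}$. Together with \eqref{eq:zomega} this proves the lemma.
\end{proof}

\subsection{The dissipation vanishes}

Let $W=v-z=w+\zeta$ and $G=\|\nabla W\|_{L^2L^2}<\infty$. By Lemma~\ref{lem:zw} and \eqref{eq:zeta}, $\||z||W|\|_{L^2L^2}\le C\varepsilon D^{1/2}$. Lemma~\ref{lem:relative}, applied on $(0,\min(T_v,\tau))$ at time $T$, gives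
\[
2G^2\le\|\zeta_0\|_2^2+2G\,\big\||z||W|\big\|_{L^2L^2}\le\|\zeta_0\|_2^2+G^2+C\varepsilon^2D,
\]
so $G^2\le C\varepsilon^2\kappa^{-2}D$ by Lemma~\ref{lem:cost}. Since $w=W-\zeta$, \eqref{eq:zeta} gives
\[
D\le2G^2+2\|\nabla\zeta\|_{L^2L^2}^2\le C_3\varepsilon^2\kappa^{-2}D .
\]
Fix $\kappa\le1$ with $16C_1^2\kappa^2<1$ and $C_2\kappa^2\le\frac14$. Then fix $\varepsilon=\varepsilon_0\le\kappa$ satisfying the finitely many absolute smallness conditions met above and $C_3\varepsilon_0^2\kappa^{-2}<1$. We obtain $D=0$. So for a.e.\ $t\in(0,T)$, $w(t)\in L^2$ has zero gradient and vanishes; by weak continuity $w=0$ on $(0,T)$. This proves Theorem~\ref{thm:data}. \qed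

\section{Proofs of the corollaries and of Theorem~\ref{thm:main}}\label{sec:conseq}

\begin{proof}[Proof of Corollary~\ref{cor:small}]
Take $\beta=0$ in Theorem~\ref{thm:data}, so that every $\tau<\infty$ is allowed, and let $U^\tau$ be the solution constructed in Section~\ref{sec:data}. For $\tau<\tau'$, $U^{\tau'}$ is a Leray solution associated with $u_0$, so it equals $U^\tau$ on $(0,\tau)$. The $U^\tau$ thus define one field $U$ on $(0,\infty)$. By the energy equality it is a Leray solution on $(0,\infty)$, and \eqref{eq:U}, whose constant does not depend on $\tau$, gives $|U|\le C\varepsilon_0t^{-1/2}$. Any Leray solution on $(0,\infty)$ equals $U^\tau$ on $(0,\tau)$ for every $\tau$.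
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:split}]
Since $\sup_t\|\beta_t\|_q<\infty$, Theorem~\ref{thm:data} applies to the data $u(t)$ at every $t\in[0,T)$ with one and the same $\tau>0$. Let $v$ be a Leray solution on $(0,T)$ with data $u(0)$, and let $t_k=k\tau/2$. We show by induction that, whenever $t_k<T$, $u=v$ on $[0,\min(T,t_k+\tau))$, with equality in \eqref{eq:leray} on this interval. For $k=0$, Theorem~\ref{thm:data} shows that $u$ and $v$ both equal the solution $U$ with data $u(0)$, which satisfies the energy equality. If the claim holds for $k-1$ and $t_k<T$, then equality holds at $t_k<t_{k-1}+\tau$, so by Lemma~\ref{lem:restart} both $u(\cdot+t_k)$ and $v(\cdot+t_k)$ are Leray solutions associated with $u(t_k)$. By Theorem~\ref{thm:data} both equal the solution with data $u(t_k)$ on $[0,\min(T-t_k,\tau))$, and its energy equality adds to the one on $[0,t_k]$. The intervals exhaust $[0,T)$.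
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The energy equality is Proposition~\ref{prop:energy}; in particular $u$ is a Leray solution. By the compactness of $u([0,T])$ in $\tilde M^{2,3}$ there are finitely many $\beta_1,\dots,\beta_n\in C_c^\infty$ such that for each $t$ some $\beta_k$ satisfies $\|u(t)-\beta_k\|_{\dot M^{2,3}}\le\varepsilon_0$. So the hypotheses of Corollary~\ref{cor:split} hold with $q=4$, and $u$ is the unique Leray solution on $(0,T)$ associated with $u_0$.
\end{proof}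

\begin{thebibliography}{1}
\bibitem{source}
\emph{The role of Morrey spaces in the study of Navier--Stokes and Euler equations},
\texttt{https://www.maths.univ-evry.fr/pages\_perso/lemarie/publi/111\_kirsehir.pdf}
\end{thebibliography}
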